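
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}
\theoremstyle{definition}
\newtheorem*{example}{Example}

\title{PIR codes with constant demand and edge isoperimetry on the hypercube}


\begin{abstract}
Let $P(k,t)$ be the smallest length of a binary linear code of dimension $k$ in which every unit vector $e_1,\dots,e_k$ has $t$ pairwise disjoint recovery sets. For $t=2^{k-2}$ the Griesmer bound gives $P(k,t)\ge 2^{k-1}$. We prove that the difference $P(k,2^{k-2})-2^{k-1}$ tends to infinity, which confirms a conjecture, and that its exact order is $2^k\,\frac{\log k}{k}$. The difference between $P(k,t)$ and the Griesmer bound has the same order for every $t$ whose residue modulo $2^{k-1}$ is a proportion of $2^{k-1}$ bounded away from $0$ and $1$. The reason is geometric. In a code of length close to $2t$ almost all recovery sets of $e_i$ are pairs $\{x,x+e_i\}$, so the multiset of columns is almost invariant under translation by each $e_i$, and edge isoperimetry limits how invariant a multiset can be when its density is not close to an integer.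
\end{abstract}

\section{The question and the answer}

\subsection{Recovery sets and the Griesmer bound}

Let $G$ be a $k\times N$ generator matrix over $\mathbb F_2$ with columns $g_1,\dots,g_N\in\mathbb F_2^k$; columns may repeat. A \emph{recovery set} for the unit vector $e_i$ is a set of positions $R\subseteq\{1,\dots,N\}$ with $\sum_{j\in R}g_j=e_i$. If $u\in\mathbb F_2^k$ is the data vector and $uG$ the code word, then the sum of the code word symbols at the positions in $R$ is the data symbol $u_i$. Equal columns at different positions count as different symbols. For positive integers $t_1,\dots,t_k$ the code is a \emph{$(t_1,\dots,t_k)$-UDD PIR code} (unequal data demand PIR code) if for every $i$ there are $t_i$ pairwise disjoint recovery sets for $e_i$; for $t_1=\dots=t_k=t$ it is a \emph{$t$-PIR code}. Let $P(k,(t_1,\dots,t_k))$ be the smallest length of a $(t_1,\dots,t_k)$-UDD PIR code of dimension $k$. For $t_1\ge\dots\ge t_k$ it is known that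
\[
P(k,(t_1,\dots,t_k))\ \ge\ Gr(t_1,\dots,t_k):=\sum_{i=1}^{k}\Bigl\lceil\frac{t_i}{2^{i-1}}\Bigr\rceil ,
\]
the Griesmer bound. We study constant demands and write
\[
P(k,t)=P(k,(t,\dots,t)),\qquad Gr(t)=\sum_{i=0}^{k-1}\Bigl\lceil \frac{t}{2^i}\Bigr\rceil .
\]

The following observation is used throughout. Let $\ell$ be a nonzero linear functional on $\mathbb F_2^k$. Some $e_j$ has $\ell(e_j)=1$, and each of the $t$ disjoint recovery sets of $e_j$ contains a column $g$ with $\ell(g)=1$. Hence
\begin{equation}\label{eq:functional}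
\text{at least $t$ columns of a $t$-PIR code satisfy } \ell(g)=1, \text{ for every } \ell\ne0 .
\end{equation}
The nonzero words of the code are the vectors $(\ell(g_1),\dots,\ell(g_N))$ with $\ell\ne0$. So \eqref{eq:functional} says that a $t$-PIR code has minimum distance at least $t$, and $Gr(t)$ is the Griesmer bound on the length of a code with this minimum distance.

For $t=2^{k-1}$ the bound is attained: take all nonzero vectors as columns. Then $e_i$ is recovered by $\{e_i\}$ and by the $2^{k-1}-1$ pairs $\{x,x+e_i\}$ with $x\notin\{0,e_i\}$. The length is $2^k-1=Gr(2^{k-1})$.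

Now halve the demand. For $k\ge2$ let $T=(2^{k-2},\dots,2^{k-2})$ with $k$ entries, so that
\[
Gr(T)=(2^{k-2}+2^{k-3}+\dots+1)+1=2^{k-1}.
\]
A natural candidate is the half-cube $\{x:x_1=1\}$. It has $2^{k-1}$ elements, and each nonzero functional equals $1$ on $2^{k-2}$ or on all of them. So \eqref{eq:functional} holds with $t=2^{k-2}$, and as an ordinary linear code the half-cube meets the Griesmer bound. For $i\ne1$ it splits into $2^{k-2}$ pairs $\{x,x+e_i\}$, exactly as demanded. The direction $i=1$ is different. Every recovery set of $e_1$ has odd size, and at most one of several disjoint ones has size $1$, so there are at most $1+\frac{2^{k-1}-1}{3}$ disjoint recovery sets. For $k\ge4$ this is less than $2^{k-2}$, and the half-cube fails, in one direction out of $k$. (For $k=2$ and $k=3$ it succeeds, and $P(k,T)=Gr(T)$: one recovery set of $e_1$ is $\{e_1\}$, and for $k=3$ a second one is $\{e_1+e_2,\,e_1+e_3,\,e_1+e_2+e_3\}$.) Can the defect be repaired at bounded cost? Conjecture~6.9 of \cite{tartu} says that, on the contrary, the cost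 tends to infinity.

\medskip
\noindent\textbf{Question.} Is $\lim_{k\to\infty}\bigl(P(k,T)-Gr(T)\bigr)=\infty$ for $T=(2^{k-2},\dots,2^{k-2})$?

\subsection{Results}

The answer is yes. Throughout, $k\ge2$, $t\ge1$, and
\[
t=a2^{k-1}+r,\qquad a\ge0,\quad 0\le r<2^{k-1}.
\]

\begin{theorem}\label{thm:one}
For all $k\ge2$ and $t\ge1$, with $\mu=\min(r,2^{k-1}-r)$,
\[
P(k,t)\ \ge\ 2t-a+\frac{\mu}{7k}-\frac47 .
\]
In particular, for $T=(2^{k-2},\dots,2^{k-2})$,
\[
P(k,T)-Gr(T)\ \ge\ \frac{2^k}{28k}-\frac47\ \longrightarrow\ \infty .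
\]
\end{theorem}

\begin{theorem}\label{thm:two}
For $T=(2^{k-2},\dots,2^{k-2})$,
\[
\frac{3}{896}\,2^k\,\frac{\log_3k}{k}-1\ \le\ P(k,T)-Gr(T)\quad(k\ge2),
\qquad
P(k,T)-Gr(T)\ \le\ 4\cdot2^k\,\frac{\log_2k}{k}\quad(k\ge8).
\]
In particular $P(k,T)-Gr(T)=\Theta\bigl(2^k\frac{\log k}{k}\bigr)$.
\end{theorem}

\begin{theorem}\label{thm:three}
Let $0<\eta\le\frac12$ and suppose that $\theta:=r/2^{k-1}$ satisfies $\eta\le\theta\le1-\eta$, with $a\ge0$ arbitrary. Put $B=1+\ln(1/\eta)$. Then
\[
\frac{3\eta}{448}\,2^k\,\frac{\log_3k}{k}-1\ \le\ P(k,t)-(2t-a)\quad(k\ge2),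
\qquad
P(k,t)-(2t-a)\ \le\ 4B\,2^k\,\frac{\log_2k}{k}\quad(k\ge k_0(\eta)),
\]
where $k_0(\eta)$ depends only on $\eta$. Moreover $0\le Gr(t)-(2t-a)\le k$ for all $k\ge2$ and $t\ge1$, without any condition on $\theta$. Hence, for $\eta\le\theta\le1-\eta$, $P(k,t)-Gr(t)=\Theta_\eta\bigl(2^k\frac{\log k}{k}\bigr)$, uniformly in $a$. By contrast, if $r=0$ then $P(k,t)=Gr(t)$.
\end{theorem}

The geometric picture behind all three is this. View $\mathbb F_2^k$ as the vertex set of the hypercube, with an edge $\{x,x+e_i\}$ of \emph{direction $i$} for each $x$ and $i$. Cheap recovery of $e_i$ uses edges of direction $i$ inside the multiset of columns, so an efficient code has few edges of direction $i$ leaving the multiset, \emph{for every $i$ simultaneously}. The half-cube is perfect in all directions but one. If the columns form a set of density about $\frac12$, the question becomes how small the largest of its $k$ directional boundaries can be. Measured as a proportion of the $2^{k-1}$ edges of a direction, the answer has order $\frac{\log k}{k}$. The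 lower bound is an inequality of KKL/Talagrand type and the upper bound is the ``tribes'' set.

Section~\ref{sec:toy} shows the mechanism in dimension $6$. Section~\ref{sec:inv} proves the almost invariance in general and Section~\ref{sec:one} deduces Theorem~\ref{thm:one}. Section~\ref{sec:log} gains the logarithm, and Section~\ref{sec:tribes} constructs the codes.

\section{One case by hand: dimension 6, length 32}\label{sec:toy}

For $A\subseteq\mathbb F_2^k$ let $\partial_iA$ be the set of edges of direction $i$ with exactly one end in $A$, and $\partial A=\bigcup_i\partial_iA$.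

\begin{lemma}\label{lem:poincare}
For every $A\subseteq\mathbb F_2^k$ we have $2^{k-1}|\partial A|\ge|A|\,(2^k-|A|)$.
\end{lemma}

\begin{proof}
For an ordered pair $(x,y)$ walk from $x$ to $y$ by replacing the coordinates of $x$ by those of $y$ in the order $1,\dots,k$. If $x\in A$ and $y\notin A$, some step leads from a point $z\in A$ to a point $z+e_i\notin A$, along an edge of $\partial A$. Conversely, the walk of $(x,y)$ makes a given step $z\to z+e_i$ only if $x$ agrees with $z$ in the coordinates $i,\dots,k$ and $y$ agrees with $z+e_i$ in the coordinates $1,\dots,i$. This leaves $i-1$ coordinates of $x$ and $k-i$ of $y$ free, so at most $2^{k-1}$ pairs make that step. Each edge of $\partial A$ has one orientation leading out of $A$. Hence the $|A|(2^k-|A|)$ pairs need at least $|A|(2^k-|A|)/2^{k-1}$ edges.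
\end{proof}

Equality holds for the half-cube, where $|A|=|\partial A|=2^{k-1}$.

Let $k=6$ and $t=2^{k-2}=16$, so $Gr(T)=32$. Suppose that a $16$-PIR code of length $32$ has distinct nonzero columns, forming a set $A$ with $|A|=32$. Fix $i$ and $16$ disjoint recovery sets of $e_i$: $\sigma$ of size $1$, $\tau$ of size $2$ and $\beta$ of size at least $3$. Then $\sigma+\tau+\beta=16$ and $\sigma+2\tau+3\beta\le32$; subtracting twice the first from the second gives $\beta\le\sigma$. A recovery set of size $1$ is the column $e_i$, which occurs at most once, so $\beta\le\sigma\le1$ and $\tau\ge14$. A recovery set of size $2$ is a pair $\{x,x+e_i\}\subseteq A$. Thus at least $28$ of the $32$ elements of $A$ are matched inside $A$, and $|\partial_iA|\le4$. Summing over $i$, $|\partial A|\le6\cdot4=24$. But Lemma~\ref{lem:poincare} gives $|\partial A|\ge32\cdot32/32=32$, a contradiction.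

To turn this into a proof of Theorem~\ref{thm:one} we must allow a length exceeding $2t$ by some amount, repeated columns, and large $t$. Repetition matters in two ways. First, the set $A$ becomes a multiplicity function $F$, which we handle by its level sets. Second, if $e_i$ is repeated often, then $\sigma$ can be large, and the inequality $\beta\le\sigma$ loses its force. Here we need an upper bound on the multiplicity of $e_i$; it comes from averaging \eqref{eq:functional} over the functionals that do not see $e_i$.

\section{Short codes are almost invariant}\label{sec:inv}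

\subsection{Normalization}

For a $t$-PIR code of length $N$ put
\[
c:=N-(2t-a),\qquad\text{where}\qquad 2t-a=a(2^k-1)+2r .
\]
The number $c$ is the excess over $2t-a$, which differs little from $Gr(t)$.

\begin{lemma}\label{lem:griesmer}
$0\le Gr(t)-(2t-a)\le k$. For $t=2^{k-2}$ and for $r=0$ we have $Gr(t)=2t-a$.
\end{lemma}

\begin{proof}
Since $a2^{k-1}/2^i$ is an integer for $0\le i\le k-1$, we have $Gr(t)=a(2^k-1)+Gr(r)$, where $Gr(r):=\sum_{i=0}^{k-1}\lceil r/2^i\rceil$ also for $r=0$. Now $\sum_{i=0}^{k-1}r/2^i=2r-r/2^{k-1}$ lies in $(2r-1,2r]$. Rounding up raises each of the $k$ terms by less than $1$, so $Gr(r)\le2r+k$; and $Gr(r)$ is an integer greater than $2r-1$, so $Gr(r)\ge2r$. This proves the first claim. For $t=2^{k-2}$ we have $a=0$ and $2t-a=2^{k-1}=Gr(t)$. For $r=0$ both sides equal $a(2^k-1)$.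
\end{proof}

From now on, in this section and the next two, fix an optimal code, $N=P(k,t)$. It has no zero column: deleting one, and removing its position from the recovery sets, would give a shorter $t$-PIR code. (The rank stays $k$, because all $e_i$ remain in the column span.) For $x\ne0$ let $F(x)$ be the number of columns equal to $x$, let $m_i=F(e_i)$, and \emph{define} $F(0):=a$. This convention is chosen so that for $a$ copies of all nonzero vectors $F$ is constant, that is, exactly invariant. Then
\begin{equation}\label{eq:mass}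
\sum_{x\in\mathbb F_2^k}F(x)=N+a=2t+c=a2^k+2r+c .
\end{equation}
The failure of invariance in direction $i$ is measured by
\[
V_i=\sum_{\{x,x+e_i\}}|F(x)-F(x+e_i)|,
\]
summed over the $2^{k-1}$ edges of direction $i$.

\subsection{The key estimate}

The next lemma is the computation of Section~\ref{sec:toy} for general codes. Averages of \eqref{eq:functional} give $c\ge0$ and an upper bound on $m_i$; counting recovery sets by size then shows that most of the mass is matched along edges of direction $i$.

\begin{lemma}\label{lem:inv}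
$c\ge0$, and $V_i\le7c+4$ for every $i$.
\end{lemma}

\begin{proof}
\emph{Two averages.} Sum \eqref{eq:functional} over all $2^k-1$ nonzero functionals. Each column, being nonzero, has $\ell(g)=1$ for exactly $2^{k-1}$ of them. Hence $N2^{k-1}\ge t(2^k-1)$, so
\[
N\ge2t-\frac{t}{2^{k-1}}=2t-a-\frac{r}{2^{k-1}}>2t-a-1 .
\]
Thus $c>-1$, and $c\ge0$ because $c$ is an integer.

Next sum \eqref{eq:functional} over the $2^{k-1}-1$ nonzero functionals with $\ell(e_i)=0$. These are the nonzero functionals on the quotient of $\mathbb F_2^k$ by $\{0,e_i\}$. A column outside $\{0,e_i\}$ has nonzero image there, so $\ell(g)=1$ for exactly $2^{k-2}$ of them, while a column equal to $e_i$ has $\ell(g)=0$ for all. Hence $(N-m_i)2^{k-2}\ge t(2^{k-1}-1)$, so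
\[
N-m_i\ge2t-\frac{t}{2^{k-2}}=2t-2a-\frac{2r}{2^{k-1}}>2t-2a-2 .
\]
Substituting $N=2t-a+c$ gives $m_i<a+c+2$, that is,
\begin{equation}\label{eq:mupper}
m_i\le a+c+1 .
\end{equation}

\emph{Counting recovery sets.} Fix $i$ and $t$ disjoint recovery sets of $e_i$: $\sigma$ of size $1$, $\tau$ of size $2$, and $\beta$ of size at least $3$. Then $\sigma\le m_i$, $\sigma+\tau+\beta=t$ and $\sigma+2\tau+3\beta\le N$. Subtracting twice the equation from the last inequality,
\[
0\le\beta\le N-2t+\sigma\le N-2t+m_i .
\]
In particular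
\begin{equation}\label{eq:mlower}
m_i\ge2t-N=a-c .
\end{equation}
Moreover
\begin{equation}\label{eq:tau}
\tau=t-\sigma-\beta\ge3t-N-2\sigma\ge3t-N-2m_i .
\end{equation}

\emph{From pairs to $V_i$.} A recovery set of size $2$ consists of a column $x$ and a column $x+e_i$, and $x\notin\{0,e_i\}$ because no column is $0$. By disjointness $\tau\le\sum\min(F(x),F(x+e_i))$, summed over the edges of direction $i$ other than $\{0,e_i\}$. These edges carry total mass $N-m_i$, and the exceptional edge contributes $|m_i-a|$ to $V_i$. Since $|u-v|=u+v-2\min(u,v)$, we get from \eqref{eq:tau}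
\begin{align*}
V_i-|m_i-a|&=N-m_i-2\sum\min\bigl(F(x),F(x+e_i)\bigr)\\
&\le N-m_i-2\tau\le3(N-2t+m_i)=3(c+m_i-a).
\end{align*}
Put $d=m_i-a$. By \eqref{eq:mupper} and \eqref{eq:mlower}, $-c\le d\le c+1$. The function $3d+|d|$ is increasing, so
\[
V_i\le3(c+d)+|d|\le3(2c+1)+(c+1)=7c+4 .\qedhere
\]
\end{proof}

The inequality $c\ge0$ says $P(k,t)\ge2t-a$. If $r=0$, then $a\ge1$ and this bound is attained by $a$ copies of all nonzero vectors, since each copy provides $2^{k-1}$ disjoint recovery sets for every $e_i$. With Lemma~\ref{lem:griesmer} this proves the statements of Theorem~\ref{thm:three} about $Gr(t)-(2t-a)$ and about $r=0$.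

\section{Level sets and the proof of Theorem~\ref{thm:one}}\label{sec:one}

Isoperimetry speaks about sets, so we cut $F$ into its level sets
\[
A_s=\{x:F(x)\ge s\},\qquad u_s=|A_s|/2^k\qquad(s=1,2,\dots),
\]
all but finitely many of which are empty. By \eqref{eq:mass} their densities sum to $a+p$, where
\[
p:=\frac{2r+c}{2^k}\ \ge0 .
\]
Lemma~\ref{lem:poincare} bounds the boundary of $A_s$ below by a multiple of $u_s(1-u_s)$. This is useless for a full or an empty level set, so we must show that $\sum_su_s(1-u_s)$ is not small. The reason is that it could be small only if $\sum_su_s$ were close to an integer.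

\begin{lemma}\label{lem:levels}
For every $i$, $\sum_s|\partial_iA_s|=V_i$. If $p\le1$, then $\sum_su_s(1-u_s)\ge p(1-p)$.
\end{lemma}

\begin{proof}
For integers $F(x),F(y)\ge0$ the number of $s\ge1$ for which exactly one of $F(x),F(y)$ is at least $s$ equals $|F(x)-F(y)|$. Summing over the edges of direction $i$ gives the first claim.

For the second, let $\psi(y)=\{y\}(1-\{y\})$, where $\{y\}$ is the fractional part. This function is $1$-periodic and even, and $\psi(y)=y(1-y)$ on $[0,1]$. It is also subadditive: $\psi(x+y)\le\psi(x)+\psi(y)$. Indeed, by periodicity we may take $x,y\in[0,1)$. If $x+y\le1$, then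
\[
\psi(x)+\psi(y)-\psi(x+y)=x(1-x)+y(1-y)-(x+y)(1-x-y)=2xy\ge0 .
\]
If $x+y>1$, then $x,y>0$, and we replace $x,y$ by $1-x,1-y\in(0,1)$. This changes none of the three values, and the new sum is less than $1$. Therefore
\[
\sum_su_s(1-u_s)=\sum_s\psi(u_s)\ge\psi\Bigl(\sum_su_s\Bigr)=\psi(a+p)=p(1-p),
\]
where the last step uses $0\le p\le1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
If $c>\mu$, then $c\ge\mu/(7k)$ and we are done. Let $c\le\mu$. Then
\[
2^kp=2r+c\ge\mu,\qquad 2^k(1-p)=2(2^{k-1}-r)-c\ge2\mu-\mu=\mu .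
\]
In particular $p\le1$. These two numbers sum to $2^k$, so the larger is at least $2^{k-1}$, and
\[
2^{k+1}p(1-p)=\frac{2}{2^k}\,(2^kp)\bigl(2^k(1-p)\bigr)\ge\frac{2}{2^k}\cdot\mu\cdot2^{k-1}=\mu .
\]
Lemma~\ref{lem:poincare} reads $|\partial A_s|\ge2^{k+1}u_s(1-u_s)$. With Lemmas~\ref{lem:inv} and~\ref{lem:levels},
\[
k(7c+4)\ge\sum_iV_i=\sum_s|\partial A_s|\ge2^{k+1}\sum_su_s(1-u_s)\ge2^{k+1}p(1-p)\ge\mu .
\]
Hence $c\ge\frac{\mu}{7k}-\frac47$. For $t=2^{k-2}$ we have $a=0$, $r=\mu=2^{k-2}$ and $2t-a=Gr(T)$.
\end{proof}

\section{Gaining the logarithm}\label{sec:log}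

The proof above used only the sum of the $V_i$. Lemma~\ref{lem:poincare} is sharp for the half-cube, but the boundary of the half-cube lies in a single direction, whereas Lemma~\ref{lem:inv} bounds the boundary in \emph{each} direction by the same number. So we need a better lower bound for the total boundary of a set, all of whose directional boundaries are small. Normalize them as influences:
\[
\mathrm{Inf}_i(A)=\Pr_x\bigl[1_A(x)\ne1_A(x+e_i)\bigr]=\frac{|\partial_iA|}{2^{k-1}},\qquad I(A)=\sum_{i=1}^k\mathrm{Inf}_i(A),
\]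
where $x$ is uniform in $\mathbb F_2^k$.

\subsection{Fourier analysis on the cube}

For $S\subseteq\{1,\dots,k\}$ let $\chi_S(x)=(-1)^{\sum_{i\in S}x_i}$. These functions are orthonormal for the inner product $E[gh]$, so $g=\sum_S\hat g(S)\chi_S$ with $\hat g(S)=E[g\chi_S]$, and Parseval's identity $E[g^2]=\sum_S\hat g(S)^2$ holds. In particular $\mathrm{Var}(g)=\sum_{S\ne\emptyset}\hat g(S)^2$. For $g=1_A$ with $|A|=u2^k$ the variance is $u(1-u)$.

Let $g=1_A$ and $D_ig(x)=\frac12\bigl(g(x)-g(x+e_i)\bigr)$. Since $\chi_S(x+e_i)=-\chi_S(x)$ for $i\in S$ and $\chi_S(x+e_i)=\chi_S(x)$ otherwise, $D_ig=\sum_{S\ni i}\hat g(S)\chi_S$. Also $|D_ig|$ equals $\frac12$ with probability $\mathrm{Inf}_i(A)$ and is $0$ otherwise. Parseval and summation over $i$ give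
\begin{equation}\label{eq:energy}
\sum_{S\ni i}\hat g(S)^2=E|D_ig|^2=\tfrac14\mathrm{Inf}_i(A),\qquad
\sum_S|S|\,\hat g(S)^2=\tfrac14I(A) .
\end{equation}

We want to bound $\mathrm{Var}(g)$ by a small multiple of $I(A)$. Call $\sum\hat g(S)^2$, over a family of sets $S$, the weight of $g$ on that family. By the second identity in \eqref{eq:energy}, the weight on the sets with $|S|>m$ is at most $\frac{1}{m+1}\cdot\frac14I(A)$, which is already of the desired form. It remains to bound the weight on the low levels $1\le|S|\le m$, again by a small multiple of $I(A)$. The low levels may well carry a large part of the variance, even if all influences are small; the bound then says that $I(A)$ is large. The tool is the Bonami--Beckner inequality \cite{bonami,beckner}: for $0\le\rho\le1$ and $h:\mathbb F_2^k\to\mathbb R$,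
\[
\|T_\rho h\|_2\le\|h\|_{1+\rho^2},\qquad\text{where } T_\rho h=\sum_S\rho^{|S|}\hat h(S)\chi_S,\quad \|h\|_q=(E|h|^q)^{1/q}.
\]
It is strong for functions supported on few points, such as $D_ig$ when $\mathrm{Inf}_i(A)$ is small.

\begin{lemma}\label{lem:kkl}
Let $0<D<1$ and suppose $\mathrm{Inf}_i(A)\le D$ for all $i$. Then $I(A)\ge\frac12\log_3(1/D)\,\mathrm{Var}(1_A)$.
\end{lemma}

\begin{proof}
Let $g=1_A$. Apply the inequality with $\rho^2=\frac13$ to $h=D_ig$ and square it. Since $E|D_ig|^{4/3}=2^{-4/3}\,\mathrm{Inf}_i(A)$,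
\[
\sum_{S\ni i}3^{-|S|}\hat g(S)^2\le\bigl(E|D_ig|^{4/3}\bigr)^{3/2}=\tfrac14\mathrm{Inf}_i(A)^{3/2}\le\tfrac14\sqrt D\,\mathrm{Inf}_i(A).
\]
Summing over $i$ gives
\begin{equation}\label{eq:hyper}
\sum_S|S|\,3^{-|S|}\hat g(S)^2\le\tfrac14\sqrt D\,I(A) .
\end{equation}
Let $y=\log_3(1/D)>0$ and $m=\lfloor y/4\rfloor$, so that $3^m\le D^{-1/4}$ and $m+1>y/4$. For $1\le|S|\le m$ we have $|S|3^{-|S|}\ge3^{-m}$, so by \eqref{eq:hyper} these sets carry weight at most $3^m\cdot\frac14\sqrt D\,I(A)\le\frac14D^{1/4}I(A)=\frac14\,3^{-y/4}I(A)$. By \eqref{eq:energy} the sets with $|S|\ge m+1$ carry weight at most $\frac1{m+1}\cdot\frac14I(A)\le\frac4y\cdot\frac14I(A)$. Altogether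
\[
\mathrm{Var}(g)\le\tfrac14I(A)\Bigl(3^{-y/4}+\frac4y\Bigr)\le\tfrac14I(A)\cdot\frac8y=\frac2y\,I(A).
\]
The second step uses $z3^{-z}\le\frac1{e\ln3}<1$ with $z=y/4$.
\end{proof}

\subsection{The lower bounds in Theorems~\ref{thm:two} and~\ref{thm:three}}

Let $\eta\le\theta=r/2^{k-1}\le1-\eta$ and $c=P(k,t)-(2t-a)$. We claim
\begin{equation}\label{eq:goal}
7c+4\ \ge\ \frac{3\eta}{64}\,2^k\,\frac{\log_3k}{k} .
\end{equation}
This gives $c\ge\frac{3\eta}{448}2^k\frac{\log_3k}{k}-\frac47$ and so the lower bound of Theorem~\ref{thm:three}. For $t=2^{k-2}$ we have $\theta=\frac12$ and $2t-a=Gr(T)$, so $\eta=\frac12$ gives the lower bound of Theorem~\ref{thm:two}.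

If $c>\eta2^{k-1}$, then $7c>\frac72\eta2^k$ and \eqref{eq:goal} holds because $\log_3k\le k$. So let $c\le\eta2^{k-1}$. Then $p=\theta+c/2^k$ lies in $[\eta,1-\frac\eta2]$. Here both bounds on $\theta$ enter: they keep $p$ away from $0$ and $1$. By concavity
\[
p(1-p)\ge\min\Bigl\{\eta(1-\eta),\ \frac\eta2\Bigl(1-\frac\eta2\Bigr)\Bigr\}\ge\frac{3\eta}8 ,
\]
since $1-\eta\ge\frac12$ and $1-\frac\eta2\ge\frac34$.

Put $D=(7c+4)/2^{k-1}>0$. By Lemmas~\ref{lem:levels} and~\ref{lem:inv}, for all $i$ and $s$,
\begin{equation}\label{eq:inflevels}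
\mathrm{Inf}_i(A_s)\le\sum_{s'}\mathrm{Inf}_i(A_{s'})=\frac{V_i}{2^{k-1}}\le D .
\end{equation}
So $D$ bounds the influences of every single level set, and also the sum of these influences over all levels.

If $D\ge k^{-1/2}$, then $D\ge\frac{\log_3k}{k}\ge\frac{3\eta}{32}\frac{\log_3k}{k}$, because $\ln k\le\frac2e\sqrt k$ implies $\log_3k\le\sqrt k$.

If $D<k^{-1/2}$, then $D<1$ and $\log_3(1/D)\ge\frac12\log_3k$. Summing \eqref{eq:inflevels} over $i$, and applying Lemma~\ref{lem:kkl} to every $A_s$ and then Lemma~\ref{lem:levels}, we get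
\[
kD\ge\sum_sI(A_s)\ge\tfrac12\log_3(1/D)\sum_su_s(1-u_s)\ge\tfrac12\cdot\tfrac12\log_3k\cdot\tfrac{3\eta}8=\tfrac{3\eta}{32}\log_3k .
\]
In both cases $D\ge\frac{3\eta}{32}\frac{\log_3k}{k}$, which is \eqref{eq:goal}. \qed

\section{Tribes codes}\label{sec:tribes}

To match the bound we look for a set $A\not\ni0$ of distinct columns in which every direction has at least $r$ edges inside $A$. The number of edges of direction $i$ inside $A$ is $\frac12(|A|-|\partial_iA|)$. So we need $|A|\ge2r+\max_i|\partial_iA|$, and to keep the excess $|A|-2r$ small, all influences must be small together.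

The tribes set does this. Split coordinates into blocks of $w$ and ask that no block vanish. Flipping a coordinate can matter only if the other $w-1$ coordinates of its block vanish, so each influence is at most $2^{-(w-1)}$. A constant density requires a number of blocks of order $2^w$, hence a number of coordinates of order $w2^w$. With $w2^w$ of order $k$, the influences are of order $2^{-w}$, that is, of order $\frac{\log k}{k}$.

\begin{example}
Let $k=12$ and $t=2^{10}=1024$, so $Gr(T)=2048$. Take four blocks of three coordinates, and let $A$ be the set of $x\in\mathbb F_2^{12}$ that are nonzero on every block. Then $|A|=7^4=2401$. A pair $\{x,x+e_i\}$ lies in $A$ if and only if the two other coordinates in the block of $i$ are not both $0$ and the other three blocks are nonzero. This gives $3\cdot7^3=1029\ge1024$ disjoint pairs for every $i$. Hence $P(12,T)\le2401$.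
\end{example}

\begin{lemma}\label{lem:tribes}
Let $w\ge2$, $q=2^{-w}$ and $0<\theta=r/2^{k-1}\le1-2q$. Let $n\ge1$ be maximal with $(1-q)^{n-1}(1-2q)\ge\theta$. Then $n\le1+2^w\ln(1/\theta)$, and if $nw\le k$, then $P(k,t)-(2t-a)<2^{k+1}q$.
\end{lemma}

\begin{proof}
The integer $n$ exists, since $n=1$ is admissible and $(1-q)^{n-1}\to0$ as $n\to\infty$. From $e^{-q(n-1)}\ge(1-q)^{n-1}\ge\theta$ we get $n-1\le2^w\ln(1/\theta)$.

Let $nw\le k$. Choose $n$ disjoint blocks of $w$ coordinates and let $A$ be the set of $x\in\mathbb F_2^k$ whose restriction to each block is nonzero. Then $0\notin A$ and $|A|=2^k(1-q)^n$. We count the pairs $\{x,x+e_i\}\subseteq A$.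

If $i$ lies in a block, the pair lies in $A$ if and only if the other $w-1$ coordinates of that block are not all $0$ and the other $n-1$ blocks are nonzero. The number of pairs is $2^{k-1}(1-2q)(1-q)^{n-1}\ge\theta2^{k-1}=r$.

If $i$ lies in no block, $A$ is invariant under translation by $e_i$. The number of pairs is $\frac12|A|=2^{k-1}(1-q)^n\ge2^{k-1}(1-q)^{n-1}(1-2q)\ge r$.

For fixed $i$ these pairs are disjoint, so $e_i$ has $r$ disjoint recovery sets in $A$. Take as columns the elements of $A$ and $a$ copies of all nonzero vectors; each copy adds $2^{k-1}$ disjoint recovery sets for every $e_i$. Together these are $a2^{k-1}+r=t$. All $e_i$ lie in the column span, so the rank is $k$, and we have a $t$-PIR code of length $N=a(2^k-1)+|A|$. Since $2t-a=a(2^k-1)+2r$,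
\[
P(k,t)-(2t-a)\le N-(2t-a)=|A|-2r=2^k\bigl((1-q)^n-\theta\bigr).
\]
By maximality of $n$, $(1-q)^n<\theta/(1-2q)$; here $1-2q>0$ because $w\ge2$. Hence
\[
(1-q)^n-\theta<\frac{2q\theta}{1-2q}\le2q,
\]
where the last step uses $\theta\le1-2q$.
\end{proof}

\begin{proof}[Upper bound in Theorem~\ref{thm:two}]
Let $k\ge8$, $\theta=\frac12$, $a=0$, let $w$ be the largest integer with $w2^w\le k$, and take $q$ and $n$ as in Lemma~\ref{lem:tribes}. Then $w\ge2$ and $1-2q\ge\frac12=\theta$. By the lemma, $n\le1+2^w\ln2<2^w$, because $(1-\ln2)2^w\ge4(1-\ln2)>1$. Hence $nw\le w2^w\le k$. By the choice of $w$ we have $(w+1)2^{w+1}>k$, so $q=2^{-w}<2(w+1)/k$. Moreover $2^{w+1}\le w2^w\le k$, so $w+1\le\log_2k$. Lemma~\ref{lem:tribes} gives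
\[
P(k,T)-Gr(T)<2^{k+1}q<4\cdot2^k\,\frac{\log_2k}{k}.\qedhere
\]
\end{proof}

\begin{proof}[Upper bound in Theorem~\ref{thm:three}]
Choose $k_0(\eta)$ such that $k\ge8B$ and $2B\log_2k/k\le\eta/2$ for all $k\ge k_0(\eta)$. For such $k$ let $w$ be the largest integer with $Bw2^w\le k$, so that $w\ge2$, and take $q$ and $n$ as in Lemma~\ref{lem:tribes}. By the choice of $w$, $B(w+1)2^{w+1}>k$. Since $B\ge1$, also $2^{w+1}\le w2^w\le k$, so $w+1\le\log_2k$. Therefore
\[
q<\frac{2B(w+1)}{k}\le\frac{2B\log_2k}{k}\le\frac\eta2 ,
\]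
and $1-2q\ge1-\eta\ge\theta$, so the lemma applies. Since $\theta\ge\eta$, it gives $n\le1+2^w\ln(1/\eta)\le B2^w$, so $nw\le Bw2^w\le k$. Hence $P(k,t)-(2t-a)<2^{k+1}q\le4B\,2^k\frac{\log_2k}{k}$.
\end{proof}

It remains to replace $2t-a$ by $Gr(t)$. By Lemma~\ref{lem:griesmer} this changes the difference by at most $k$, which is negligible compared with $2^k\frac{\log k}{k}$. The bounds on $P(k,t)-(2t-a)$ do not depend on $a$. This proves $P(k,t)-Gr(t)=\Theta_\eta\bigl(2^k\frac{\log k}{k}\bigr)$ uniformly in $a$ and completes the proof of Theorem~\ref{thm:three}.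

\begin{thebibliography}{9}

\bibitem{beckner} Beckner, 1975.

\bibitem{bonami} Bonami, 1970.

\bibitem{tartu} \emph{University of Tartu Faculty of Science and Technology Institute of Mathematics and Statistics}, \texttt{http://dspace.ut.ee/bitstreams/12d76737-d0d9-40f5-91f1-96034f35f730/download}.

\end{thebibliography}

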